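# Two orders on line segments: the classes $\mathfrak P_1$ and $\mathfrak P_2$ are incomparable

## 1. Regular segments and the classes $\mathfrak P_1$, $\mathfrak P_2$

All posets in these notes are finite, and we describe a poset by its strict order $>$ (irreflexive and transitive).

**Definition 1 (regular segment).** A line segment in the $x,y$ plane is *regular* if one of its end points lies on the negative half of the $x$-axis and its slope is positive. Here we describe a regular segment $s$ by a triple $(s_1,s_2,s_3)$ of reals with $s_1<0<s_2$ and $s_3>0$: the left end point is $(s_1,0)$ and the right end point is $(s_2,s_3)$.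

*Example.* $(-2,3,5)$ is the segment of slope $1$ from $(-2,0)$ to $(3,5)$. Its height above $x_0\in[-2,3]$ is $x_0+2$.

**Definition 2 (the two orders).** Let $s=(s_1,s_2,s_3)$ and $t=(t_1,t_2,t_3)$ be regular segments. Following Farhad Shahrokhi, say that $s>t$ in $\mathfrak P_1$ if

- (i) $s_1<t_1$;
- (ii) $s_2>t_2$;
- (iii) whenever a vertical line $x=x_0$ meets $s$ at $(x_0,y_1)$ and $t$ at $(x_0,y_2)$, we have $y_1>y_2$.

Say that $s>t$ in $\mathfrak P_2$ if (i), (iii) and the following hold: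

- (ii′) $s_2<t_2$.

*Example.* Let $s=(-2,3,5)$ and $t=(-1,1,2)$, both of slope $1$. Then $-2<-1$ and $3>1$, and above the common range $[-1,1]$ the heights are $x_0+2>x_0+1$. So $s>t$ in $\mathfrak P_1$. If $t$ is replaced by $(-1,1,4)$, then above $x_0=1$ the heights are $3$ for $s$ and $4$ for $t$, so (iii) fails and the two segments are incomparable in $\mathfrak P_1$. For the second order, let $s=(-2,1,4)$ and $t=(-1,2,3)$. Then $-2<-1$, $1<2$, and on the common range $[-1,1]$ the heights are $0+\tfrac43$ against $0$ at $x_0=-1$ and $4$ against $2$ at $x_0=1$; the heights are linear, so $s$ is above $t$ on the whole range and $s>t$ in $\mathfrak P_2$. The same two segments are incomparable in $\mathfrak P_1$.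

In words: in both orders the larger segment starts further left and lies above the smaller one. In $\mathfrak P_1$ it also ends further right, in $\mathfrak P_2$ it ends further left.

**Definition 3 (the two classes).** $\mathfrak P_1$ (resp. $\mathfrak P_2$) also denotes the class of all finite posets isomorphic to a finite family of regular segments with the first (resp. second) order. (That these relations are transitive is checked in Section 2.)

*Example.* Chains and antichains are in both classes. For a chain of length $n$ in $\mathfrak P_1$ take the segments $(-j,j,2j)$, $1\le j\le n$: the height of the $j$-th one is $x_0+j$, so a larger $j$ gives a larger segment. For $\mathfrak P_2$ take the segments of slope $1$ from $(-j,0)$ to the line $x=n+1-j$; again the height is $x_0+j$, and a larger $j$ starts and ends further left. For an antichain take segments with a common left end point, so that (i) always fails.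

A poset has *dimension at most $3$* if there are three linear orders on its ground set such that $e>f$ exactly when $e$ is above $f$ in all three. It is an *interval order* if one can assign to each element $e$ a closed interval $[l_e,r_e]$ so that $e>f$ exactly when $l_e>r_f$. It is known that both $\mathfrak P_1$ and $\mathfrak P_2$ contain all posets of dimension at most $3$ and all interval orders. So the two classes share a lot, and one may ask whether they are the same. The conjecture, posed in the text at http://www.math.uiuc.edu/~west/regs/UL2010.pdf, is that $\mathfrak P_1\ne\mathfrak P_2$. It is true, in a strong form.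

**Theorem A.** $\mathfrak P_1\not\subseteq\mathfrak P_2$ and $\mathfrak P_2\not\subseteq\mathfrak P_1$. In particular $\mathfrak P_1\ne\mathfrak P_2$.

The only outside result in the proof is the finite Ramsey theorem for $6$-uniform hypergraphs: for every number $c$ of colors and every $n$ there is an $N$ such that, however the $6$-element subsets of $\{1,\dots,N\}$ are colored with $c$ colors, some $n$-element subset is homogeneous, that is, all its $6$-element subsets have the same color.

## 2. One inequality for both orders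

Condition (iii) looks like infinitely many inequalities. It is one inequality, and in suitable coordinates it has the same form for both orders.

**Definition 4 (kernel, mass).** A *kernel* is a function $L\in C^2(I\times J)$, with $I,J$ open intervals, whose *density* $\rho_L:=\partial_x\partial_yL$ is positive everywhere. Put
$$M_L(x,\tilde x;y,\tilde y)=L(\tilde x,\tilde y)-L(x,\tilde y)-L(\tilde x,y)+L(x,y)=\int_x^{\tilde x}\!\!\int_y^{\tilde y}\rho_L .\tag{1}$$
For $x<\tilde x$ and $y<\tilde y$ this is the mass that $\rho_L$ gives to the rectangle $[x,\tilde x]\times[y,\tilde y]$. In general $M_L$ has the sign of $(\tilde x-x)(\tilde y-y)$.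

**Definition 5 (the order of a kernel).** On $E_L=I\times J\times\mathbb R$ define, for $s=(x_s,y_s,z_s)$ and $t=(x_t,y_t,z_t)$,
$$s\succ t\iff x_s>x_t,\quad y_s>y_t,\quad z_s-z_t>L(x_t,y_s)-L(x_t,y_t).\tag{2}$$
Let $\mathcal C_L$ be the class of finite posets $Q$ that have a *representation*, that is, a map $\varphi:Q\to E_L$ with $e>f\iff\varphi(e)\succ\varphi(f)$.

*Example.* For $L_0(x,y)=xy$ on $\mathbb R^2$ the density is $1$ and the mass is area. Here $s\succ t$ means: $x_s>x_t$, $y_s>y_t$, and in the $(y,z)$-plane the point $(y_s,z_s)$ lies above the line through $(y_t,z_t)$ with slope $x_t$. For instance $(1,1,1)\succ(0,0,0)$, while $(2,1,1)\not\succ(1,0,0)$, since $1-0>1\cdot(1-0)$ is false.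

The relation (2) is a strict partial order. Irreflexivity is clear. If $s\succ t\succ r$, then adding the two $z$-inequalities gives
$$z_s-z_r>\big[L(x_t,y_s)-L(x_t,y_t)\big]+\big[L(x_r,y_t)-L(x_r,y_r)\big],$$
and the first bracket exceeds $L(x_r,y_s)-L(x_r,y_t)$, because the difference is $M_L(x_r,x_t;y_t,y_s)>0$. So $z_s-z_r>L(x_r,y_s)-L(x_r,y_r)$, and $s\succ r$.

A representation need not be injective, while a family of segments consists of distinct segments. The next lemma removes this difference.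

**Lemma 1 (generic representations).** Every representation of a finite poset in $E_L$ can be replaced by an injective one with the same $x$- and $y$-coordinates such that $z_s-z_t\ne L(x_t,y_s)-L(x_t,y_t)$ for all pairs with $x_s>x_t$ and $y_s>y_t$.

*Proof.* Let $\mathrm{rk}(e)$ be the rank of $x_e$ among the distinct $x$-values that occur, and replace $z_e$ by $z_e-\kappa\,\mathrm{rk}(e)$ with a small $\kappa>0$. Only pairs with $x_s>x_t$, $y_s>y_t$ have a $z$-condition. For such a pair $\mathrm{rk}(s)>\mathrm{rk}(t)$, so $z_s-z_t$ decreases by a small positive amount. A strict inequality $z_s-z_t\gtrless L(x_t,y_s)-L(x_t,y_t)$ persists if $\kappa$ is small, and an equality becomes "$<$". In both cases the truth of $s\succ t$ is unchanged. Now all these finitely many inequalities are strict, so a further tiny change of the $z$'s that makes them all distinct changes nothing in the order either. $\square$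

**Lemma 2 (translation).** $\mathfrak P_1=\mathcal C_{L_1}$ with $L_1(x,y)=-\log(x+y)$ on $(0,\infty)^2$, and $\mathfrak P_2=\mathcal C_{L_2}$ with $L_2(x,y)=\log(x-y)$ on $(0,\infty)\times(-\infty,0)$.

*Proof.* For a segment $s$ put $a_s=-s_1>0$, $b_s=s_2>0$ and let $m_s=s_3/(s_2-s_1)$ be its slope.

*First order.* Assume (i) and (ii). The vertical lines that meet both segments are those with $x_0\in[t_1,t_2]$. At $x_0=t_1$ the segment $s$ has positive height and $t$ has height $0$. The difference of heights is linear in $x_0$ and positive at the left end, so it is positive on the whole range exactly when it is positive at $x_0=t_2$. There the heights are $m_s(a_s+b_t)$ and $m_t(a_t+b_t)$. So (iii) says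
$$\log m_s-\log m_t>-\log(b_t+a_s)+\log(b_t+a_t)=L_1(b_t,a_s)-L_1(b_t,a_t).$$
With $(x,y,z)=(s_2,-s_1,\log m_s)$, conditions (ii), (i), (iii) are the three conditions of (2). The map $s\mapsto(s_2,-s_1,\log m_s)$ is a bijection from the regular segments onto $(0,\infty)^2\times\mathbb R=E_{L_1}$.

*Second order.* Assume (i) and (ii′). The common range is $[t_1,s_2]$, nonempty because $t_1<0<s_2$. At $x_0=t_1$ the segment $s$ is above $t$ as before, so (iii) is equivalent to the inequality at $x_0=s_2$, namely $s_3>t_3\,\frac{a_t+b_s}{a_t+b_t}$. With $(x,y,z)=(-s_1,-s_2,\log s_3)$ we have $a_t+b_s=x_t-y_s$ and $a_t+b_t=x_t-y_t$, so this reads $z_s-z_t>L_2(x_t,y_s)-L_2(x_t,y_t)$. Condition (i) is $x_s>x_t$ and (ii′) is $y_s>y_t$. Again the map is a bijection, onto $E_{L_2}$.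

*Classes.* A finite family of segments is carried to a finite subset of $E_{L_i}$, so $\mathfrak P_i\subseteq\mathcal C_{L_i}$. Conversely a poset in $\mathcal C_{L_i}$ has an injective representation by Lemma 1, and its image corresponds to a finite family of distinct segments. Finally, the densities are $\rho_{L_1}=(x+y)^{-2}$ and $\rho_{L_2}=(x-y)^{-2}$, both positive, so $L_1,L_2$ are kernels. $\square$

In particular both relations on segments are strict partial orders.

## 3. Supermodular against submodular densities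

How do the two densities differ? For $x<\tilde x$ and $y<\tilde y$, expanding gives
$$(x+y)(\tilde x+\tilde y)-(x+\tilde y)(\tilde x+y)=-(\tilde x-x)(\tilde y-y)<0,$$
$$(x-y)(\tilde x-\tilde y)-(x-\tilde y)(\tilde x-y)=(\tilde x-x)(\tilde y-y)>0.$$
Taking the power $-2$ reverses inequalities between positive numbers. Hence
$$\rho_{L_1}(x,y)\rho_{L_1}(\tilde x,\tilde y)>\rho_{L_1}(x,\tilde y)\rho_{L_1}(\tilde x,y),\qquad \rho_{L_2}(x,y)\rho_{L_2}(\tilde x,\tilde y)<\rho_{L_2}(x,\tilde y)\rho_{L_2}(\tilde x,y).$$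
The density $\rho_{L_1}$ is strictly *log-supermodular*, $\rho_{L_2}$ is strictly *log-submodular*.

*Example.* For $\rho_{L_1}$ at $x\in\{1,2\}$, $y\in\{1,2\}$ the products are $\frac14\cdot\frac1{16}=\frac1{64}$ on the diagonal and $\frac19\cdot\frac19=\frac1{81}$ off it. For $\rho_{L_2}$ at $x\in\{1,2\}$, $y\in\{-2,-1\}$ they are $\frac19\cdot\frac19=\frac1{81}$ (points $(1,-2),(2,-1)$) and $\frac14\cdot\frac1{16}=\frac1{64}$ (points $(1,-1),(2,-2)$).

This is the only difference that will be used.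

**Theorem B.** Let $\varepsilon\in\{+1,-1\}$ and let $L,\Lambda$ be kernels such that

- (H1) on some compact nondegenerate rectangle $R=[x^-,x^+]\times[y^-,y^+]$ in the domain of $L$: $\ \varepsilon\,[\rho_L(x,y)\rho_L(\tilde x,\tilde y)-\rho_L(x,\tilde y)\rho_L(\tilde x,y)]>0$ whenever $x<\tilde x,\ y<\tilde y$;
- (H2) on the whole domain of $\Lambda$: $\ \varepsilon\,[\rho_\Lambda(x,y)\rho_\Lambda(\tilde x,\tilde y)-\rho_\Lambda(x,\tilde y)\rho_\Lambda(\tilde x,y)]\le0$ whenever $x<\tilde x,\ y<\tilde y$.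

Then $\mathcal C_L\not\subseteq\mathcal C_\Lambda$.

Theorem A follows by Lemma 2: $\varepsilon=+1$, $(L,\Lambda)=(L_1,L_2)$ gives $\mathfrak P_1\not\subseteq\mathfrak P_2$, and $\varepsilon=-1$, $(L,\Lambda)=(L_2,L_1)$ gives $\mathfrak P_2\not\subseteq\mathfrak P_1$.

The plan is to build a finite set $Q\subset E_L$. With the order $\succ$ it lies in $\mathcal C_L$, represented by the identity. We then show that any representation in $E_\Lambda$ would have two rectangles in one column and two in another whose $\rho_\Lambda$-masses violate (H2). We call $E_L$ the *source*, with lower-case coordinates $(x,y,z)$, and $E_\Lambda$ the *target*, with upper-case coordinates $(X,Y,Z)$. Between elements of $Q$, the sign $\succ$ always means the source order.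

From now on $L,\Lambda,\varepsilon,R$ are as in Theorem B, and all source points have $(x,y)\in R$.

## 4. Curves, and posets that every kernel represents

Let $K=1+\max|L(x,\tilde y)-L(x,y)|$, the maximum over points of $R$. Then $|M_L|<2K$ on $R$, since $M_L$ is a difference of two such expressions, and (2) gives two rules:

- (a) if $x_s>x_t$, $y_s>y_t$ and $z_s-z_t\ge K$, then $s\succ t$;
- (b) if $z_s-z_t\le-K$, then $s\not\succ t$.

*The simplest case.* Let $Q_0$ be a poset of dimension at most $3$, given by three linear orders, and let an element have positions $i,j,k$ in them. Place it at the $i$-th of $|Q_0|$ increasing values in $[x^-,x^+]$, the $j$-th of $|Q_0|$ increasing values in $[y^-,y^+]$, and at $z=Kk$. Any two elements have $z$-values at distance at least $K$, so by (a) and (b) $s\succ t$ holds exactly when $s$ has the larger position in all three orders. So every kernel, on any such rectangle, represents every poset of dimension at most $3$. Two lessons follow. The kernel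 matters only for pairs whose $z$-values differ by less than $K$, so a separating poset needs such pairs. And the three linear orders can be permuted in this construction: the abstract poset does not remember which of its three directions was $x$.

**Definition 6 (curve).** The *curve* of a point $t$ is the function $C_t(y)=z_t+L(x_t,y)-L(x_t,y_t)$ on $[y^-,y^+]$.

By (2),
$$s\succ t\iff x_s>x_t,\quad y_s>y_t,\quad z_s>C_t(y_s).\tag{3}$$
A curve is a constant plus $L(x_t,\cdot)$, it passes through $(y_t,z_t)$, and it varies by less than $K$ on $[y^-,y^+]$. A point $t$ may be specified by $x_t$, $y_t$ and any curve of the form $w+L(x_t,\cdot)$; then $z_t=C_t(y_t)$. For two points $t,t'$,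
$$(C_{t'}-C_t)(\tilde y)-(C_{t'}-C_t)(y)=M_L(x_t,x_{t'};y,\tilde y).\tag{4}$$
So if $x_t<x_{t'}$, the difference $C_{t'}-C_t$ is strictly increasing, and its increments are the masses of the column $[x_t,x_{t'}]$.

*Example.* For $L_0=xy$ the curves are the lines of slope $x_t$, and (4) says that the difference of two lines grows at the rate $x_{t'}-x_t$.

The first use of (4) is a crossing pattern.

**Lemma 3 (crossing).** Let $x_{q_2}<x_{q_1}<\min(x_{p_1},x_{p_2})$ and $\max(y_{q_1},y_{q_2})<y_{p_2}<y_{p_1}$ in $R$, and let $c\in\mathbb R$. Then $z$-values within $2K$ of $c$ can be chosen so that $p_1\not\succ q_1$, $p_2\not\succ q_2$, $p_1\succ q_2$, $p_2\succ q_1$.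

*Proof.* Let $\mu=M_L(x_{q_2},x_{q_1};y_{p_2},y_{p_1})\in(0,2K)$. Choose the curves with $C_{q_1}(y_{p_2})=c$ and $C_{q_2}(y_{p_2})=c+\mu/2$. By (4), $C_{q_1}-C_{q_2}$ equals $-\mu/2$ at $y_{p_2}$ and $+\mu/2$ at $y_{p_1}$. Put $z_{p_1}=C_{q_1}(y_{p_1})$ and $z_{p_2}=C_{q_2}(y_{p_2})$. Then $z_{p_1}$ is on the curve of $q_1$ and above that of $q_2$, while $z_{p_2}$ is on the curve of $q_2$ and above that of $q_1$; by (3) the four relations hold. Since curves vary by less than $K$ and $\mu/2<K$, all four $z$-values are within $2K$ of $c$. $\square$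

## 5. From relations to masses, and two obstacles

Let $Q\subset E_L$ be finite and let $\varphi:Q\to E_\Lambda$, $e\mapsto(X_e,Y_e,Z_e)$, be a representation. In particular $e\succ f$ implies $X_e>X_f$ and $Y_e>Y_f$. A non-relation $s\not\succ t$ can have three reasons in the target: the $X$'s, the $Y$'s or the $Z$'s. Only the last one gives an inequality about $\Lambda$.

**Definition 7 ($z$-bad).** For $s\not\succ t$, the pair $(s,t)$ is *$z$-bad* if $X_s>X_t$ and $Y_s>Y_t$.

*Example.* Let $Q$ consist of $s=(2,1,1)$ and $t=(1,0,0)$ in $E_{L_0}$, a two-element antichain, and take $\Lambda=L_0$. In the identity representation $(s,t)$ is $z$-bad. In the representation that sends $s$ to $(0,0,0)$ and $t$ to $(0,0,1)$ it is not.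

Put $\omega_t=Z_t-\Lambda(X_t,Y_t)$. Then (2) in the target gives
$$s\succ t\Rightarrow Z_s-\omega_t>\Lambda(X_t,Y_s);\qquad (s,t)\ z\text{-bad}\Rightarrow Z_s-\omega_t\le\Lambda(X_t,Y_s).\tag{5}$$
If in some list of pairs every $s$ and every $t$ occurs once in a relation and once in a $z$-bad pair, then summing (5) cancels all $Z$ and $\omega$ and leaves a statement about $\Lambda$ alone. The shortest list is this.

**Lemma 4 (four-cycle).** If $(s_1,t_1),(s_2,t_2)$ are $z$-bad, $s_1\succ t_2$ and $s_2\succ t_1$, then $(X_{t_1}-X_{t_2})(Y_{s_1}-Y_{s_2})>0$.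

*Proof.* By (5),
$$\Lambda(X_{t_1},Y_{s_1})+\Lambda(X_{t_2},Y_{s_2})\ge Z_{s_1}+Z_{s_2}-\omega_{t_1}-\omega_{t_2}>\Lambda(X_{t_2},Y_{s_1})+\Lambda(X_{t_1},Y_{s_2}).$$
So $M_\Lambda(X_{t_2},X_{t_1};Y_{s_2},Y_{s_1})>0$, and $M_\Lambda$ has the sign of the product of the two differences. $\square$

Lemma 4 uses only that $\rho_\Lambda$ is positive, so it cannot tell two kernels apart. To compare kernels we must compare two masses.

*A first attempt.* Fix lower points $t_1,t_2$ with $x_1<x_2$ and four points $s_1,\dots,s_4$ to the upper right, with $y_1<y_2<y_3<y_4$. If $(s_1,t_1),(s_2,t_2),(s_3,t_2),(s_4,t_1)$ were $z$-bad and $s_1\succ t_2$, $s_2\succ t_1$, $s_3\succ t_1$, $s_4\succ t_2$, then summing (5) would give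
$$M_\Lambda(X_{t_1},X_{t_2};Y_{s_1},Y_{s_2})>M_\Lambda(X_{t_1},X_{t_2};Y_{s_3},Y_{s_4}),$$
which is what we want. But the source cannot satisfy these relations. Put $D=C_{t_2}-C_{t_1}$, strictly increasing by (4). By (3), $s_3\succ t_1$ and $s_3\not\succ t_2$ need $C_{t_1}(y_3)<z_{s_3}\le C_{t_2}(y_3)$, so $D(y_3)>0$. Likewise $s_4\succ t_2$ and $s_4\not\succ t_1$ need $D(y_4)<0$. As $y_3<y_4$, this is impossible, whatever the two masses are.

*What gets past this.* Store a number $d_1$ in the poset and compare both masses with it. Add $t_1',t_2'$ in the same two columns with curves $C_{t_1}+d_1$ and $C_{t_2}+d_2$, and ask for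
$$C_{t_2}<z_{s_1}<C_{t_1},\quad C_{t_1'}<z_{s_2}<C_{t_2},\quad C_{t_1}<z_{s_3}<C_{t_2'},\quad C_{t_2'}<z_{s_4}<C_{t_1'},$$
at $y_1,y_2,y_3,y_4$ respectively. Each of the four lower points occurs once on the left and once on the right, so (5) can again be summed. In terms of $D$ there is room for such $z$'s exactly when
$$D(y_1)<0,\quad D(y_2)>d_1,\quad D(y_3)>-d_2,\quad D(y_4)<d_1-d_2 .$$
The first two give mass $D(y_2)-D(y_1)>d_1$ for the first rectangle, the last two give mass $D(y_4)-D(y_3)<d_1$ for the second. So the pattern is possible if the first mass exceeds the second, with $d_1$ chosen strictly between and $D(y_1)$ and $d_2$ adjusted. In the target the columns of $t_1,t_1'$ need not coincide, so $d_1$ is not transported exactly. This produces error terms whose sign we must control, and it is why $t_1',t_2'$ will be moved slightly outward.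

*The second obstacle.* All this needs to know the order of the $X$'s and $Y$'s in the target, and that the relevant non-relations are $z$-bad. As seen in Section 4, a representation may permute the roles of the coordinates. So $Q$ must first contain enough points to force the target coordinate $X$ to follow $x$, and $Y$ to follow $y$. Ramsey's theorem on a grid and three small gadgets do this.

## 6. Grid, frames and slots

**The grid.** Let $N$ be such that every coloring of the $6$-subsets of $\{1,\dots,N\}$ with $64$ colors has a homogeneous set of size $36$. Choose $x^-<\alpha_1<\dots<\alpha_N<x^+$ and $y^-<\beta_1<\dots<\beta_N<y^+$, put $\gamma_k=100Kk$, and let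
$$\Gamma=\{(\alpha_i,\beta_j,\gamma_k):1\le i,j,k\le N\}.$$

**Definition 8 (frame, slots).** A *frame* consists of $12$-element subsets $a_1<\dots<a_{12}$ of the $\alpha$'s, $b_1<\dots<b_{12}$ of the $\beta$'s and $c_1<\dots<c_{12}$ of the $\gamma$'s. Given a frame and $1\le i,j,k\le11$, a point is in $x$-slot $i$ if $a_i<x<a_{i+1}$, in $y$-slot $j$ if $b_j<y<b_{j+1}$, and in $z$-slot $k$ if $c_k+K\le z\le c_{k+1}-K$. The midpoints of the slots are $a[i],b[j],c[k]$. A point with a slot in each coordinate is *central*. Coordinates $1,2,3$ mean $x,y,z$. For central $e,f$ write $e\ll_mf$ if the slot number of $f$ in coordinate $m$ exceeds that of $e$ by at least $2$.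

*Example.* The point $(a[3],b[1],c[5])$ is central, with slots $3,1,5$. If $f=(a[5],b[2],c[5])$, then $(a[3],b[1],c[5])\ll_1f$, but neither $\ll_2$ nor $\ll_3$ holds, since the slot numbers differ by $1$ and $0$.

Consecutive $c$'s are at least $100K$ apart, so $z$-slot $k$ contains all $z$ with $|z-c[k]|\le49K$. Points in different $z$-slots have $z$-values that differ by at least $2K$. So (a) and (b) give, for central $s,t$, the **product rule**: if $x_s>x_t$, $y_s>y_t$ and $s$ has the larger $z$-slot, then $s\succ t$; if $x_s\le x_t$, or $y_s\le y_t$, or $s$ has the smaller $z$-slot, then $s\not\succ t$.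

**The poset $Q$.** $Q$ is the union of $\Gamma$ and, for each of the finitely many frames, finite gadgets G1, G2, G3, G4 of central points, with the order $\succ$. Each gadget is described below where it is used. It depends on $L$, $\varepsilon$ and the frame only, never on a representation. So $Q\subset E_L$ is a well-defined finite poset, and $Q\in\mathcal C_L$.

From here to the end of Section 9 suppose, for a contradiction, that $\varphi:Q\to E_\Lambda$ is a representation.

## 7. The target coordinates $X$ and $Y$ follow $x$ and $y$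

**Step 1: each target coordinate has a direction on some frame.** This step uses Ramsey's theorem to find a frame on which $X$, and likewise $Y$, is dominated by one source coordinate.

Write $g(i,j,k)=(\alpha_i,\beta_j,\gamma_k)$. Color a $6$-set $i<i'<j<j'<k<k'$ by the truth values, for $W\in\{X,Y\}$, of the statements
$$\begin{aligned}
W_1:&\quad W_{g(i',j,k)}>W_{g(i,j',k')},\\
W_2:&\quad W_{g(i,j',k)}>W_{g(i',j,k')},\\
W_3:&\quad W_{g(i,j,k')}>W_{g(i',j',k)}.
\end{aligned}$$
$W_m$ says that a larger index in coordinate $m$ alone beats larger indices in the two other coordinates together. There are six truth values, hence $2^6=64$ colors. Take a homogeneous $36$-set; let its first, second and last $12$ elements index the $a$'s, $b$'s and $c$'s of a frame. If $i<i'$ are indices of $a$'s, $j<j'$ of $b$'s and $k<k'$ of $c$'s, then $i<i'<j<j'<k<k'$, so on this frame each $W_m$ is always true or always false.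

For each $W$, some $W_m$ is true. Write $W(i,j,k)$ for the $W$-value of $(a_i,b_j,c_k)$. If $W_1,W_2,W_3$ were all false, their failures in turn would give
$$W(5,5,5)\le W(1,6,6)\le W(2,1,7)\le W(3,2,1).$$
The first inequality is the failure of $W_1$ with $x$-indices $1<5$, $y$-indices $5<6$, $z$-indices $5<6$; the second is the failure of $W_2$ with $1<2$, $1<6$, $6<7$; the third is the failure of $W_3$ with $2<3$, $1<2$, $1<7$. But $(a_5,b_5,c_5)\succ(a_3,b_2,c_1)$ by (a), so $W(5,5,5)>W(3,2,1)$, a contradiction.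

For $W\in\{X,Y\}$ choose $m_W\in\{1,2,3\}$ such that $W_{m_W}$ is true on this frame. From now on we use this frame and its gadgets.

**Lemma 5 (gap rule).** If $e,f\in Q$ are central and $e\ll_{m_W}f$, then $W_e<W_f$.

*Proof.* The idea is to squeeze two grid points between $e$ and $f$.

Let $m_W=1$. Since the slot numbers differ by at least $2$, there is $i$ with $x_e<a_i<a_{i+1}<x_f$. By (a), $(a_i,b_{12},c_{12})\succ e$ and $f\succ(a_{i+1},b_1,c_1)$; the $z$-conditions hold because $z_e\le c_{12}-K$ and $z_f\ge c_1+K$. By $W_1$, $W(i+1,1,1)>W(i,12,12)$. So $W_e<W(i,12,12)<W(i+1,1,1)<W_f$.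

Let $m_W=2$. There is $j$ with $y_e<b_j<b_{j+1}<y_f$. By (a), $(a_{12},b_j,c_{12})\succ e$ and $f\succ(a_1,b_{j+1},c_1)$, and by $W_2$, $W(1,j+1,1)>W(12,j,12)$. So $W_e<W(12,j,12)<W(1,j+1,1)<W_f$.

Let $m_W=3$. There is $k$ with $z_e\le c_k-K$ and $z_f\ge c_{k+1}+K$. By (a), $(a_{12},b_{12},c_k)\succ e$ and $f\succ(a_1,b_1,c_{k+1})$, and by $W_3$, $W(1,1,k+1)>W(12,12,k)$. So $W_e<W(12,12,k)<W(1,1,k+1)<W_f$. $\square$

It remains to show $m_X=1$ and $m_Y=2$. The other possibilities are excluded in three steps, each by a gadget.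

**Step 2: $m_X\ne m_Y$.** If $X$ and $Y$ followed the same coordinate, a crossing in the two other coordinates would violate Lemma 4.

*Gadget G1*, for each $m\in\{1,2,3\}$, with a choice of $k,l$ such that $\{m,k,l\}=\{1,2,3\}$: points $t_1,t_2,s_1,s_2$ at slot midpoints with slot numbers

| | $t_1$ | $t_2$ | $s_1$ | $s_2$ |
|---|---|---|---|---|
| coordinate $m$ | 3 | 1 | 5 | 7 |
| coordinate $k$ | 5 | 1 | 3 | 7 |
| coordinate $l$ | 1 | 5 | 7 | 3 |

By the product rule $s_1\succ t_2$ and $s_2\succ t_1$ (all three numbers are larger), $s_1\not\succ t_1$ (coordinate $k$: $3<5$) and $s_2\not\succ t_2$ (coordinate $l$: $3<5$).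

Suppose $m_X=m_Y=m$ and use G1 for this $m$. By the gap rule $t_1\ll_ms_1$ and $t_2\ll_ms_2$ show that $X$ and $Y$ are larger at $s_i$ than at $t_i$, so $(s_1,t_1),(s_2,t_2)$ are $z$-bad. Also $t_2\ll_mt_1$ gives $X_{t_1}>X_{t_2}$, and $s_1\ll_ms_2$ gives $Y_{s_1}<Y_{s_2}$. This contradicts Lemma 4.

**Step 3: neither $m_X$ nor $m_Y$ is $3$.** This step uses a crossing of Lemma 3 whose non-relations have no reason left in the target.

*Gadget G2*, for each $m\in\{1,2\}$, with $k=3-m$: points $q_1,q_2$ in $x$-slot $3$ with $x_{q_2}<x_{q_1}$ and in $y$-slot $3$; points $p_1,p_2$ in $x$-slot $9$ and in $y$-slot $9$ with $y_{p_2}<y_{p_1}$. Their $z$-values come from Lemma 3 with $c=c[5]$, so all four are in $z$-slot $5$, and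
$$p_1\not\succ q_1,\quad p_2\not\succ q_2,\quad p_1\succ q_2,\quad p_2\succ q_1 .$$
Further points at slot midpoints: $s$ with $k$-slot $5$, $m$-slot $11$, $z$-slot $7$, and $t$ with $k$-slot $7$, $m$-slot $1$, $z$-slot $3$. By the product rule $s\succ q_i$ (slots $11>3$, $5>3$, $7>5$), $p_i\succ t$ (slots $9>1$, $9>7$, $5>3$), and $s\not\succ t$ (coordinate $k$: $5<7$).

Suppose $3\in\{m_X,m_Y\}$. By Step 2, $\{m_X,m_Y\}=\{3,m\}$ with $m\in\{1,2\}$. Use G2 for this $m$. Any two points related by both $\ll_m$ and $\ll_3$ are ordered in the same way by $X$ and by $Y$. Since $t\ll_ms$ and $t\ll_3s$, the pair $(s,t)$ is $z$-bad.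

Suppose $(p_i,q_i)$ were $z$-bad. As $p_i\succ t$ and $s\succ q_i$, Lemma 4 for the pairs $(p_i,q_i),(s,t)$ gives $(X_{q_i}-X_t)(Y_{p_i}-Y_s)>0$. But $t\ll_mq_i$ and $t\ll_3q_i$ give $X_t<X_{q_i}$, and $p_i\ll_ms$ and $p_i\ll_3s$ give $Y_{p_i}<Y_s$, a contradiction. So $(p_1,q_1)$ and $(p_2,q_2)$ are not $z$-bad, although $p_i\not\succ q_i$: for each $i$, $X_{p_i}\le X_{q_i}$ or $Y_{p_i}\le Y_{q_i}$.

Let $W$ be the coordinate with $m_W=m$ and $W'$ the other one. Since $q_i\ll_mp_i$, we have $W_{p_i}>W_{q_i}$. Hence $W'_{p_i}\le W'_{q_i}$ for $i=1,2$. With $p_2\succ q_1$ and $p_1\succ q_2$ we get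
$$W'_{p_1}\le W'_{q_1}<W'_{p_2}\le W'_{q_2}<W'_{p_1},$$
a contradiction.

**Step 4: $(m_X,m_Y)\ne(2,1)$.** This step excludes that $x$ and $y$ are exchanged; a crossing of Lemma 3 is read with the wrong sign after the exchange.

*Gadget G3*: points $t_1,t_2$ in $x$-slot $1$ with $x_{t_2}<x_{t_1}$, with $t_1$ in $y$-slot $1$ and $t_2$ in $y$-slot $3$; $s_2$ in $x$-slot $3$ and $s_1$ in $x$-slot $5$, both in $y$-slot $5$ with $y_{s_2}<y_{s_1}$. The $z$-values come from Lemma 3 with $q_i=t_i$, $p_i=s_i$, $c=c[5]$, so all four are in $z$-slot $5$ and $s_1\not\succ t_1$, $s_2\not\succ t_2$, $s_1\succ t_2$, $s_2\succ t_1$.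

Suppose $(m_X,m_Y)=(2,1)$. We have $t_i\ll_1s_i$ and $t_i\ll_2s_i$ for $i=1,2$, so both $(s_i,t_i)$ are $z$-bad. Moreover $t_1\ll_2t_2$ gives $X_{t_1}<X_{t_2}$, and $s_2\ll_1s_1$ gives $Y_{s_2}<Y_{s_1}$. This contradicts Lemma 4.

The only remaining case is $m_X=1$, $m_Y=2$. So for central $e,f$:
$$e\ll_1f\Rightarrow X_e<X_f,\qquad e\ll_2f\Rightarrow Y_e<Y_f.\tag{6}$$

## 8. The gadget that compares masses

We now describe G4 for a frame. It carries out the pattern of Section 5 twice: in a column $t$ the lower of two rectangles has more mass, in a column $r$ the upper one has more. With (H1) this can be arranged with the same two horizontal strips.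

**Step 5: choice of the rectangles.** If $\varepsilon=+1$, take $x_1,x_2,x_3,x_4$ in $x$-slots $3,5,7,9$ respectively. If $\varepsilon=-1$, take $x_3,x_4,x_1,x_2$ in $x$-slots $3,5,7,9$ respectively. Let $I_t=[x_1,x_2]$ and $I_r=[x_3,x_4]$. So the column $I_t$ is to the left of $I_r$ if $\varepsilon=+1$ and to the right if $\varepsilon=-1$. Fix $\eta_1$ in $y$-slot $3$ and $\eta_2$ in $y$-slot $5$, and put
$$f_t(y)=\int_{I_t}\rho_L(x,y)\,dx,\qquad f_r(y)=\int_{I_r}\rho_L(x,y)\,dx .$$
Then
$$f_t(\eta_1)f_r(\eta_2)-f_t(\eta_2)f_r(\eta_1)=\int_{I_t}\!\int_{I_r}\big[\rho_L(x,\eta_1)\rho_L(\tilde x,\eta_2)-\rho_L(x,\eta_2)\rho_L(\tilde x,\eta_1)\big]\,d\tilde x\,dx>0 .$$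
Indeed, for $\varepsilon=+1$ we have $x<\tilde x$ and the bracket is positive by (H1). For $\varepsilon=-1$ we have $\tilde x<x$, and (H1) with $x,\tilde x$ interchanged says $\rho_L(\tilde x,\eta_1)\rho_L(x,\eta_2)-\rho_L(\tilde x,\eta_2)\rho_L(x,\eta_1)<0$, which is the same positivity. So we can choose $\lambda$ with
$$\frac{f_t(\eta_2)}{f_t(\eta_1)}<\lambda<\frac{f_r(\eta_2)}{f_r(\eta_1)} .$$
For small $h>0$ set $[y_1,y_2]=[\eta_1,\eta_1+\lambda h]$ (in $y$-slot $3$) and $[y_3,y_4]=[\eta_2,\eta_2+h]$ (in $y$-slot $5$), and let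
$$\mu^t_1=M_L(x_1,x_2;y_1,y_2),\quad \mu^t_2=M_L(x_1,x_2;y_3,y_4),\quad \mu^r_1=M_L(x_3,x_4;y_1,y_2),\quad \mu^r_2=M_L(x_3,x_4;y_3,y_4).$$
As $h\to0$, $\mu^t_1/h\to\lambda f_t(\eta_1)>f_t(\eta_2)$ and $\mu^t_2/h\to f_t(\eta_2)$, while $\mu^r_1/h\to\lambda f_r(\eta_1)<f_r(\eta_2)$ and $\mu^r_2/h\to f_r(\eta_2)$. Fix $h$ so small that
$$\mu^t_1>\mu^t_2,\qquad \mu^r_2>\mu^r_1 .\tag{7}$$
Fix $\delta>0$ with $4\delta<\min(\mu^t_1-\mu^t_2,\ \mu^r_2-\mu^r_1)$. In particular $4\delta<\mu^t_1$, $4\delta<\mu^r_2$, and $\delta<K/2$ because masses are less than $2K$.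

**Step 6: positions of the main elements.** Let $\theta>0$ be a small parameter, to be fixed in Step 8. The main elements are:

- $t_1,t_2,t_1',t_2'$ with $x$-coordinates $x_1,\ x_2,\ x_1-\theta,\ x_2+\theta$;
- $r_1,r_2,r_1',r_2'$ with $x$-coordinates $x_3,\ x_4,\ x_3-\theta,\ x_4+\theta$;
- all eight have fixed $y$-coordinates in $y$-slot $1$, with $y_{r_1'}<y_{r_1}$ and $y_{r_2}<y_{r_2'}$;
- $s_1,s_2,s_3,s_4$ with $x=a[11]$ and $y$-coordinates $y_1,y_2,y_3,y_4$;
- $\sigma_1,\sigma_2,\sigma_3,\sigma_4$ in $x$-slot $11$ with $x>a[11]$ and $y$-coordinates $y_1-\theta,\ y_2+\theta,\ y_3+\theta,\ y_4-\theta$.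

The $s_i$ will test the $t$'s and the $\sigma_i$ will test the $r$'s. One set of points could not do both, since the curves of the $t$'s and of the $r$'s will be at different heights.

**Step 7: the curves.** This step chooses the stored numbers. We give the curves by additive constants and first look at $\theta=0$.

*The $t$'s.* Let $C_{t_1}(y_1)=c[5]-20K$ and let $D:=C_{t_2}-C_{t_1}$ satisfy $D(y_1)=-\delta$. By (4), $D(y)=M_L(x_1,x_2;y_1,y)-\delta$. If $C_{t_1}=w_1+L(x_1,\cdot)$ and $C_{t_2}=w_2+L(x_2,\cdot)$, put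
$$C_{t_1'}=w_1+d_1+L(x_1-\theta,\cdot),\qquad C_{t_2'}=w_2+d_2+L(x_2+\theta,\cdot),$$
$$d_1=\mu^t_1-2\delta>0,\qquad d_2=\delta-D(y_3)=2\delta-M_L(x_1,x_2;y_1,y_3)<0 .$$
The last inequality holds since $M_L(x_1,x_2;y_1,y_3)>\mu^t_1>4\delta$. For $\theta=0$ we have $C_{t_1'}=C_{t_1}+d_1$ and $C_{t_2'}=C_{t_2}+d_2$, hence
$$\begin{aligned}
(C_{t_1}-C_{t_2})(y_1)&=-D(y_1)=\delta,\\
(C_{t_2}-C_{t_1'})(y_2)&=D(y_2)-d_1=(\mu^t_1-\delta)-(\mu^t_1-2\delta)=\delta,\\
(C_{t_2'}-C_{t_1})(y_3)&=D(y_3)+d_2=\delta,\\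
(C_{t_1'}-C_{t_2'})(y_4)&=d_1-d_2-D(y_4)=d_1-\delta-\mu^t_2=\mu^t_1-\mu^t_2-3\delta>\delta ,
\end{aligned}$$
where the last line used $D(y_4)-D(y_3)=\mu^t_2$. Everywhere $C_{t_1'}-C_{t_1}=d_1>0$ and $C_{t_2}-C_{t_2'}=-d_2>0$.

*The $r$'s.* Let $C_{r_1}(y_1)=c[5]+20K$ and let $\hat D:=C_{r_2}-C_{r_1}$ satisfy $\hat D(y_4)=\delta$, so $\hat D(y)=\delta-M_L(x_3,x_4;y,y_4)$. As before, the curves of $r_1',r_2'$ are those with $L(x_3-\theta,\cdot)$, $L(x_4+\theta,\cdot)$ and the additive constants of $r_1,r_2$ increased by $\hat d_1,\hat d_2$, where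
$$\hat d_2=\mu^r_2-2\delta>0,\qquad \hat d_1=\hat D(y_2)+\delta=2\delta-M_L(x_3,x_4;y_2,y_4)<0,$$
the last inequality because $M_L(x_3,x_4;y_2,y_4)>\mu^r_2>4\delta$. For $\theta=0$:
$$\begin{aligned}
(C_{r_2'}-C_{r_1'})(y_1)&=\hat D(y_1)+\hat d_2-\hat d_1=-\mu^r_1-\delta+\hat d_2=\mu^r_2-\mu^r_1-3\delta>\delta,\\
(C_{r_1'}-C_{r_2})(y_2)&=\hat d_1-\hat D(y_2)=\delta,\\
(C_{r_1}-C_{r_2'})(y_3)&=-\hat D(y_3)-\hat d_2=(\mu^r_2-\delta)-(\mu^r_2-2\delta)=\delta,\\
(C_{r_2}-C_{r_1})(y_4)&=\hat D(y_4)=\delta ,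
\end{aligned}$$
where the first line used $\hat D(y_2)-\hat D(y_1)=\mu^r_1$. Everywhere $C_{r_1}-C_{r_1'}=-\hat d_1>0$ and $C_{r_2'}-C_{r_2}=\hat d_2>0$.

*Heights.* For $\theta=0$, on $[y^-,y^+]$, all $t$-curves are within $6K$ of $c[5]-20K$ and all $r$-curves within $6K$ of $c[5]+20K$. Indeed $C_{t_1}$ and $C_{r_1}$ are within $K$ of these levels, $|D|,|\hat D|<2K+\delta<\frac52K$, and $|d_1|,|d_2|,|\hat d_1|,|\hat d_2|<2K$; the sum is at most $\frac{11}2K$.

**Step 8: choice of $\theta$ and of the heights of $s_i,\sigma_i$.** As $\theta\to0$ the curves converge uniformly to those for $\theta=0$, by uniform continuity of $L$ on $R$, and $y_{\sigma_i}\to y_i$. The $x$- and $y$-slots are open intervals. So for $\theta$ small enough all of the following hold, and we fix such a $\theta$: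

- all differences of curves displayed in Step 7 stay positive: those at $y_i$ for the $t$'s at $y_i$, those at $y_i$ for the $r$'s at $y_{\sigma_i}$, and those stated "everywhere" on all of $[y^-,y^+]$;
- the $t$-curves stay within $7K$ of $c[5]-20K$, the $r$-curves within $7K$ of $c[5]+20K$;
- all points with a $\theta$ in their coordinates, including $u_i,v_i$ below, are in the $x$- and $y$-slots of their positions for $\theta=0$.

Let $z_{s_i}$ and $z_{\sigma_i}$ be the averages of the two relevant curves, so that at $y_{s_i}$, resp. $y_{\sigma_i}$,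
$$\begin{array}{ll}
C_{t_2}<z_{s_1}<C_{t_1} & \qquad C_{r_1'}<z_{\sigma_1}<C_{r_2'}\\
C_{t_1'}<z_{s_2}<C_{t_2} & \qquad C_{r_2}<z_{\sigma_2}<C_{r_1'}\\
C_{t_1}<z_{s_3}<C_{t_2'} & \qquad C_{r_2'}<z_{\sigma_3}<C_{r_1}\\
C_{t_2'}<z_{s_4}<C_{t_1'} & \qquad C_{r_1}<z_{\sigma_4}<C_{r_2}
\end{array}\tag{8}$$
Everything so far is within $27K$ of $c[5]$, hence in $z$-slot $5$, and $z_{s_i}\le c[5]-13K$, $z_{\sigma_i}\ge c[5]+13K$.

**Step 9: auxiliary elements.** These will fix the fine order of $X$'s within a slot and of $Y$'s within a slot, about which (6) says nothing.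

- $p_1,p_2$ with $x=a[11]$, $y=y_1$, and $C_{t_1}(y_1)<z_{p_1}<C_{t_1'}(y_1)$, $\ C_{t_2'}(y_1)<z_{p_2}<C_{t_2}(y_1)$ (so in $z$-slot $5$);
- $u_1,u_2$ with $x=x_1-\theta/2$, resp. $x=x_2+\theta/2$, and $y=b[7]$, $z=c[7]$;
- $q=(a[3],b[1],c[5])$;
- $v_1,v_4$ with $x=a[1]$, $y=y_1-\theta/2$, resp. $y=y_4-\theta/2$, and $z=c[3]$.

All points of G4 are central, and $Q$ is now completely described.

## 9. The forced orders and the contradiction

Call $t_i,t_i',r_i,r_i',q$ *T-elements*; they have $x$-slot between $3$ and $9$ and $y$-slot $1$. Call $s_i,\sigma_i,p_i$ *S-elements*; they have $x$-slot $11$ and $y$-slot $3$ or $5$. If $s$ is an S-element and $t$ a T-element, then $t\ll_1s$ and $t\ll_2s$, so by (6) $X_s>X_t$ and $Y_s>Y_t$. Hence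
$$\text{if } s \text{ is an S-element, } t \text{ a T-element and } s\not\succ t,\ \text{ then } (s,t)\text{ is } z\text{-bad}.\tag{9}$$
Also $x_s>x_t$ and $y_s>y_t$, so for such a pair (3) reads $s\succ t\iff z_s>C_t(y_s)$. So (8) lists relations and $z$-bad pairs.

**Step 10: the order of the $X$'s.** We show that the primed columns enclose the unprimed ones.

*Between slots.* By (6), $X_{t_1}<X_{t_2}$ and $X_{r_1}<X_{r_2}$; moreover $X_{t_2}<X_{r_1}$ if $\varepsilon=+1$ and $X_{r_2}<X_{t_1}$ if $\varepsilon=-1$.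

*$X_{t_1'}<X_{t_1}$.* By the product rule $u_1\succ t_1'$ ($x_1-\theta/2>x_1-\theta$, $y$-slot $7>1$, $z$-slot $7>5$), and $u_1\not\succ t_1$ since $x_{u_1}<x_{t_1}$. By (6), $Y_{u_1}>Y_{t_1}$. If $X_{u_1}\le X_{t_1}$, then $X_{t_1'}<X_{u_1}\le X_{t_1}$ and we are done. Otherwise $(u_1,t_1)$ is $z$-bad. By the choice of $z_{p_1}$ we have $p_1\succ t_1$ and $p_1\not\succ t_1'$, so $(p_1,t_1')$ is $z$-bad by (9). With $u_1\succ t_1'$ and $p_1\succ t_1$, Lemma 4 gives $(X_{t_1}-X_{t_1'})(Y_{u_1}-Y_{p_1})>0$. Since $p_1\ll_2u_1$ (slots $3$ and $7$), $Y_{p_1}<Y_{u_1}$, hence $X_{t_1'}<X_{t_1}$.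

*$X_{t_2}<X_{t_2'}$.* By the product rule $u_2\succ t_2$, and $u_2\not\succ t_2'$ since $x_{u_2}<x_{t_2'}$. By (6), $Y_{u_2}>Y_{t_2'}$. If $X_{u_2}\le X_{t_2'}$, then $X_{t_2}<X_{u_2}\le X_{t_2'}$. Otherwise $(u_2,t_2')$ is $z$-bad. By the choice of $z_{p_2}$, $p_2\succ t_2'$ and $p_2\not\succ t_2$, so $(p_2,t_2)$ is $z$-bad by (9). With $u_2\succ t_2$ and $p_2\succ t_2'$, Lemma 4 gives $(X_{t_2'}-X_{t_2})(Y_{u_2}-Y_{p_2})>0$, and $p_2\ll_2u_2$ gives $Y_{p_2}<Y_{u_2}$, hence the claim.

*$X_{r_1'}<X_{r_1}$ and $X_{r_2}<X_{r_2'}$.* We have $r_1\succ r_1'$, because $x_{r_1'}<x_{r_1}$, $y_{r_1'}<y_{r_1}$ and $z_{r_1}=C_{r_1}(y_{r_1})>C_{r_1'}(y_{r_1})$. Similarly $r_2'\succ r_2$, because $x_{r_2}<x_{r_2'}$, $y_{r_2}<y_{r_2'}$ and $C_{r_2'}>C_{r_2}$ everywhere. (For $t_1'$ and $t_2'$ the curves are shifted in the opposite direction, so this short argument is not available and $u_i,p_i$ were needed.)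

**Step 11: the order of the $Y$'s.** We show that the first strip of the $\sigma$'s encloses that of the $s$'s, and the second strip is enclosed.

*Between slots.* $Y_{s_2},Y_{\sigma_2}<Y_{s_3},Y_{\sigma_3}$ by (6) ($y$-slots $3$ and $5$).

*$Y_{s_1}<Y_{s_2}$.* By (8), $(s_1,t_1)$ and $(s_2,t_2)$ are $z$-bad, $s_1\succ t_2$, and $s_2\succ t_1$ because $z_{s_2}>C_{t_1'}(y_2)>C_{t_1}(y_2)$. Lemma 4 gives $(X_{t_1}-X_{t_2})(Y_{s_1}-Y_{s_2})>0$, and $X_{t_1}<X_{t_2}$.

*$Y_{\sigma_3}<Y_{\sigma_4}$.* By (8), $(\sigma_3,r_1)$ and $(\sigma_4,r_2)$ are $z$-bad, $\sigma_4\succ r_1$, and $\sigma_3\succ r_2$ because $z_{\sigma_3}>C_{r_2'}>C_{r_2}$ at $y_{\sigma_3}$. Lemma 4 gives $(X_{r_1}-X_{r_2})(Y_{\sigma_3}-Y_{\sigma_4})>0$, and $X_{r_1}<X_{r_2}$.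

*$Y_{s_2}<Y_{\sigma_2}$ and $Y_{s_3}<Y_{\sigma_3}$.* By (a), $\sigma_2\succ s_2$ and $\sigma_3\succ s_3$: the $x$-coordinate of $\sigma_i$ exceeds $a[11]$, the $y$-coordinate exceeds $y_i$ by $\theta$, and the $z$-values differ by at least $26K$.

*$Y_{\sigma_i}<Y_{s_i}$ for $i=1,4$.* By the product rule $s_i\succ v_i$ ($x$-slot $11>1$, $y_i>y_i-\theta/2$, $z$-slot $5>3$), while $\sigma_i\not\succ v_i$ since $y_{\sigma_i}=y_i-\theta<y_i-\theta/2=y_{v_i}$. By (6), $X_{\sigma_i}>X_{v_i}$. If $Y_{\sigma_i}\le Y_{v_i}$, then $Y_{\sigma_i}\le Y_{v_i}<Y_{s_i}$. Otherwise $(\sigma_i,v_i)$ is $z$-bad. By (a), $\sigma_i\succ q$, since $z_{\sigma_i}-c[5]\ge13K$; by (b), $s_i\not\succ q$, since $z_{s_i}-c[5]\le-13K$, so $(s_i,q)$ is $z$-bad by (9). With $\sigma_i\succ q$ and $s_i\succ v_i$, Lemma 4 gives $(X_{v_i}-X_q)(Y_{\sigma_i}-Y_{s_i})>0$. As $v_i\ll_1q$ (slots $1$ and $3$), $X_{v_i}<X_q$, hence $Y_{\sigma_i}<Y_{s_i}$.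

Altogether
$$\begin{gathered}
Y_{\sigma_1}<Y_{s_1}<Y_{s_2}<Y_{\sigma_2}<Y_{s_3}<Y_{\sigma_3}<Y_{\sigma_4}<Y_{s_4},\\
X_{t_1'}<X_{t_1}<X_{t_2}<X_{t_2'},\qquad X_{r_1'}<X_{r_1}<X_{r_2}<X_{r_2'}.
\end{gathered}\tag{10}$$

Abbreviate $\Lambda(t,s)=\Lambda(X_t,Y_s)$ and $M(t,\tilde t;s,\tilde s)=M_\Lambda(X_t,X_{\tilde t};Y_s,Y_{\tilde s})$.

**Step 12: in the column of the $t$'s the first rectangle is heavier.** By (8), $(s_1,t_1),(s_2,t_2),(s_3,t_2'),(s_4,t_1')$ are $z$-bad and $s_1\succ t_2$, $s_2\succ t_1'$, $s_3\succ t_1$, $s_4\succ t_2'$. Each of $s_1,\dots,s_4$ and each of $t_1,t_2,t_1',t_2'$ occurs once in both lists. Adding (5), all $Z$ and $\omega$ cancel: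
$$\Lambda(t_1,s_1)+\Lambda(t_2,s_2)+\Lambda(t_2',s_3)+\Lambda(t_1',s_4)>\Lambda(t_2,s_1)+\Lambda(t_1',s_2)+\Lambda(t_1,s_3)+\Lambda(t_2',s_4).$$
Left minus right equals
$$M(t_1,t_2;s_1,s_2)-M(t_1',t_2';s_3,s_4)-M(t_1',t_1;s_2,s_3).$$
To check, write the three terms out:
$$\begin{aligned}
M(t_1,t_2;s_1,s_2)&=\Lambda(t_2,s_2)-\Lambda(t_1,s_2)-\Lambda(t_2,s_1)+\Lambda(t_1,s_1),\\
-M(t_1',t_2';s_3,s_4)&=-\Lambda(t_2',s_4)+\Lambda(t_1',s_4)+\Lambda(t_2',s_3)-\Lambda(t_1',s_3),\\
-M(t_1',t_1;s_2,s_3)&=-\Lambda(t_1,s_3)+\Lambda(t_1',s_3)+\Lambda(t_1,s_2)-\Lambda(t_1',s_2);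
\end{aligned}$$
in the sum $\Lambda(t_1,s_2)$ and $\Lambda(t_1',s_3)$ cancel and the eight wanted terms remain. By (10), the error term $M(t_1',t_1;s_2,s_3)$ is positive, and $M(t_1',t_2';s_3,s_4)\ge M(t_1,t_2;s_3,s_4)$ because the first column contains the second. So
$$M(t_1,t_2;s_1,s_2)>M(t_1,t_2;s_3,s_4)>0.\tag{11}$$

**Step 13: in the column of the $r$'s the second rectangle is heavier.** By (8), $(\sigma_1,r_2'),(\sigma_2,r_1'),(\sigma_3,r_1),(\sigma_4,r_2)$ are $z$-bad and $\sigma_1\succ r_1'$, $\sigma_2\succ r_2$, $\sigma_3\succ r_2'$, $\sigma_4\succ r_1$. Adding (5):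
$$\Lambda(r_2',\sigma_1)+\Lambda(r_1',\sigma_2)+\Lambda(r_1,\sigma_3)+\Lambda(r_2,\sigma_4)>\Lambda(r_1',\sigma_1)+\Lambda(r_2,\sigma_2)+\Lambda(r_2',\sigma_3)+\Lambda(r_1,\sigma_4).$$
Left minus right equals
$$M(r_1,r_2;\sigma_3,\sigma_4)-M(r_1',r_2';\sigma_1,\sigma_2)-M(r_2,r_2';\sigma_2,\sigma_3),$$
since
$$\begin{aligned}
M(r_1,r_2;\sigma_3,\sigma_4)&=\Lambda(r_2,\sigma_4)-\Lambda(r_1,\sigma_4)-\Lambda(r_2,\sigma_3)+\Lambda(r_1,\sigma_3),\\
-M(r_1',r_2';\sigma_1,\sigma_2)&=-\Lambda(r_2',\sigma_2)+\Lambda(r_1',\sigma_2)+\Lambda(r_2',\sigma_1)-\Lambda(r_1',\sigma_1),\\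
-M(r_2,r_2';\sigma_2,\sigma_3)&=-\Lambda(r_2',\sigma_3)+\Lambda(r_2,\sigma_3)+\Lambda(r_2',\sigma_2)-\Lambda(r_2,\sigma_2),
\end{aligned}$$
and $\Lambda(r_2,\sigma_3)$ and $\Lambda(r_2',\sigma_2)$ cancel. By (10) the last mass is positive, so
$$M(r_1,r_2;\sigma_3,\sigma_4)>M(r_1',r_2';\sigma_1,\sigma_2)\ge M(r_1,r_2;\sigma_1,\sigma_2).$$
By (10) also $[Y_{s_1},Y_{s_2}]\subset[Y_{\sigma_1},Y_{\sigma_2}]$ and $[Y_{\sigma_3},Y_{\sigma_4}]\subset[Y_{s_3},Y_{s_4}]$. This is the passage from the strips of the $\sigma$'s to those of the $s$'s: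
$$M(r_1,r_2;s_3,s_4)\ge M(r_1,r_2;\sigma_3,\sigma_4)>M(r_1,r_2;\sigma_1,\sigma_2)\ge M(r_1,r_2;s_1,s_2)>0.\tag{12}$$

**Step 14: contradiction with (H2).** Multiplying (11) and (12), all numbers being positive,
$$M(t_1,t_2;s_1,s_2)\,M(r_1,r_2;s_3,s_4)>M(t_1,t_2;s_3,s_4)\,M(r_1,r_2;s_1,s_2).\tag{13}$$
On the other hand, let $A=[X_{t_1},X_{t_2}]$, $B=[X_{r_1},X_{r_2}]$, $J_1=[Y_{s_1},Y_{s_2}]$, $J_2=[Y_{s_3},Y_{s_4}]$. By (1), left minus right in (13) is
$$\int_{A}\int_{B}\int_{J_1}\int_{J_2}\big[\rho_\Lambda(x,y)\rho_\Lambda(\tilde x,\tilde y)-\rho_\Lambda(x,\tilde y)\rho_\Lambda(\tilde x,y)\big]\,d\tilde y\,dy\,d\tilde x\,dx .$$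
Here $y<\tilde y$ throughout, since $Y_{s_2}<Y_{s_3}$. By the first part of Step 10, $x<\tilde x$ if $\varepsilon=+1$ and $x>\tilde x$ if $\varepsilon=-1$. If $\varepsilon=+1$, the integrand is $\le0$ by (H2). If $\varepsilon=-1$, apply (H2) with $x$ and $\tilde x$ interchanged: $\rho_\Lambda(\tilde x,y)\rho_\Lambda(x,\tilde y)-\rho_\Lambda(\tilde x,\tilde y)\rho_\Lambda(x,y)\ge0$, so again the integrand is $\le0$. This contradicts (13).

Hence $Q\notin\mathcal C_\Lambda$, while $Q\in\mathcal C_L$. This proves Theorem B, and with Sections 2 and 3 it proves Theorem A. $\blacksquare$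

## 10. The flat class lies strictly below both

The kernel $L_0(x,y)=xy$ on $\mathbb R^2$ has $\rho_{L_0}\equiv1$, which satisfies (H2) for both signs with equality. Put $\mathfrak P_0=\mathcal C_{L_0}$. This complement is not needed for Theorem A.

**Theorem C.**

1. $\mathfrak P_0\subseteq\mathcal C_L$ for every kernel $L$.
2. $\mathfrak P_0\subsetneq\mathfrak P_1$ and $\mathfrak P_0\subsetneq\mathfrak P_2$.
3. $\mathfrak P_1\setminus\mathfrak P_2$, $\mathfrak P_2\setminus\mathfrak P_1$, $\mathfrak P_1\setminus\mathfrak P_0$ and $\mathfrak P_2\setminus\mathfrak P_0$ contain posets of arbitrarily large size.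

**Proof of 1.** We shrink a flat representation into a tiny neighborhood of one point, where $\rho_L$ is nearly constant. Let $e\mapsto(x_e,y_e,z_e)$ represent a finite poset in $E_{L_0}$. By Lemma 1 we may assume $z_s-z_t\ne x_t(y_s-y_t)$ whenever $x_s>x_t$, $y_s>y_t$. Fix $(x_0,y_0)$ in the domain of $L$ and put $\rho_0=\rho_L(x_0,y_0)>0$. By (1) and continuity of $\rho_L$, for the finitely many relevant $x,y$, as $\tau\to0^+$,
$$L(x_0+\tau x,y_0+\tau y)=L(x_0,y_0+\tau y)+L(x_0+\tau x,y_0)-L(x_0,y_0)+\tau^2(\rho_0xy+o(1)).$$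
Map $e$ to $\big(x_0+\tau x_e,\ y_0+\tau y_e,\ L(x_0,y_0+\tau y_e)+\tau^2\rho_0z_e\big)$. The orders of the first two coordinates are unchanged. For a pair with $x_s>x_t$, $y_s>y_t$, the left side of the third condition of (2) is
$$L(x_0,y_0+\tau y_s)-L(x_0,y_0+\tau y_t)+\tau^2\rho_0(z_s-z_t),$$
and by the expansion the right side is
$$L(x_0,y_0+\tau y_s)-L(x_0,y_0+\tau y_t)+\tau^2\big(\rho_0x_t(y_s-y_t)+o(1)\big).$$
So the condition becomes $\rho_0(z_s-z_t)>\rho_0x_t(y_s-y_t)+o(1)$. As $z_s-z_t\ne x_t(y_s-y_t)$, for small $\tau$ this is equivalent to the original condition, for all the finitely many pairs.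

**Proof of 2.** The inclusions are part 1 with Lemma 2. For strictness apply Theorem B with $\Lambda=L_0$: $L=L_1$, $\varepsilon=+1$ gives $\mathfrak P_1\not\subseteq\mathfrak P_0$, and $L=L_2$, $\varepsilon=-1$ gives $\mathfrak P_2\not\subseteq\mathfrak P_0$.

**Proof of 3.** The classes are closed under induced subposets, since a representation can be restricted. By Theorem A and part 2 there is a finite $Q\subset E_{L_1}$ with $Q\notin\mathfrak P_2$ (resp. $Q\notin\mathfrak P_0$). Every finite $Q'$ with $Q\subset Q'\subset E_{L_1}$ lies in $\mathfrak P_1$. It does not lie in $\mathfrak P_2$ (resp. $\mathfrak P_0$), since its induced subposet $Q$ does not. And $|Q'|$ can be arbitrarily large. The same argument with $E_{L_2}$ treats $\mathfrak P_2\setminus\mathfrak P_1$ and $\mathfrak P_2\setminus\mathfrak P_0$. $\blacksquare$
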